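# Labeled graphs, Martin's Axiom, and $\omega_1\not\to(\omega_1,\omega^2+2)^2$

## 1. Labels that bound the cliques below an edge

For a set $X$ of ordinals and an ordinal $\alpha$, let $[X]^\alpha$ be the collection of subsets of $X$ of order type $\alpha$; in particular $[X]^2$ is the set of unordered pairs from $X$. A graph on a set $a$ of ordinals is a set $G\subseteq[a]^2$ of edges. A set $C$ is a clique if $[C]^2\subseteq G$ and independent if $[C]^2\cap G=\emptyset$. We write $G[W]=G\cap[W]^2$, write $\{b<b'\}$ for a pair listed in increasing order, and identify a natural number $N$ with $\{0,\dots,N-1\}$.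

For an edge $e=\{b<b'\}$ of a graph $G$ on $a$, the set of its lower common neighbors is
$$A_e=\{\alpha\in a:\ \alpha<b,\ \{\alpha,b\}\in G,\ \{\alpha,b'\}\in G\}.$$

**Definition 1.** A *labeled graph* on $a\subseteq\omega_1$ consists of a graph $G\subseteq[a]^2$, a function $N:G\to\omega\setminus\{0\}$ and, for every $e\in G$, functions $r_e:A_e\to N(e)$ and $n_e:A_e\to\omega$ such that

$(*)$ if $\alpha<\alpha'$ are in $A_e$, $\{\alpha,\alpha'\}\in G$ and $r_e(\alpha)=r_e(\alpha')$, then $n_e(\alpha)<n_e(\alpha')$.

So each edge $e$ colors its lower common neighbors with finitely many colors, and inside one color the rank $n_e$ increases along every edge.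

**Example 1.** The complete graph on $\omega^2+1$ carries labels. If $e=\{b<b'\}$, then $b<\omega^2$, so $A_e=b\subseteq\omega\cdot m$ for some $m\ge1$. Put $N(e)=m$, $r_e(\omega c+n)=c$, $n_e(\omega c+n)=n$. Two ordinals of the same color $c$ are ordered by their $n$, so $(*)$ holds. The number of colors depends on the edge. The next lemma says that two more points, $\omega^2$ and $\omega^2+1$, cannot both be on top.

**Lemma 1.** In a labeled graph on $\omega_1$, no $A_e$ contains a clique of type $\omega^2$. So $G$ has no clique of type $\omega^2+2$. This holds in every outer model with the same $\omega_1$.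

*Proof.* Let $C\subseteq A_e$ be a clique. On each piece $\{\alpha\in C:r_e(\alpha)=c\}$ the function $n_e$ is strictly increasing into $\omega$, so the piece has type at most $\omega$. There are $N(e)$ pieces. Suppose $C$ had type $\omega^2$, and split it into consecutive blocks $C_0<C_1<\cdots$ of type $\omega$. Each block is infinite, so some piece meets it in an infinite set. One piece cannot do this for two blocks $C_m,C_{m'}$ with $m<m'$, since then a point of it in $C_{m'}$ would have infinitely many predecessors in the piece. So $N(e)$ pieces serve at most $N(e)$ blocks, a contradiction.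

If $C\cup\{b<b'\}$ is a clique of type $\omega^2+2$ with last elements $b,b'$, then $C\subseteq A_{\{b,b'\}}$ is a clique of type $\omega^2$, which we have excluded. Finally, being a labeled graph is an absolute property, so the argument applies in every outer model with the same $\omega_1$. $\square$

## 2. Partition relations on $\omega_1$ under Martin's Axiom

Color the pairs of countable ordinals with two colors. Must there be either an uncountable set all of whose pairs have color $0$, or a set of order type $\alpha$ all of whose pairs have color $1$? In symbols, $\omega_1\to(\beta,\alpha)^2$ means: for every partition $[\omega_1]^2=K_0\cup K_1$ there is $A\in[\omega_1]^\beta$ with $[A]^2\subseteq K_0$ or $B\in[\omega_1]^\alpha$ with $[B]^2\subseteq K_1$. Taking $G=K_1$, the relation $\omega_1\to(\omega_1,\alpha)^2$ says that every graph on $\omega_1$ without uncountable independent sets has a clique of type $\alpha$.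

A poset is ccc if all its antichains are countable. $\mathrm{MA}_{\omega_1}$ says that for every ccc poset $P$ and every family of $\omega_1$ dense subsets of $P$ there is a filter on $P$ meeting all of them. The question, taken from the paper "Even More On Partitioning Triples Of Countable Ordinals", is whether $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ proves $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha<\omega_1$. The context given there is that, by an unpublished result of J. Hirschorn, the simplest open case is whether $\omega_1\to(\omega_1,\omega^2+2)^2$ is decided by $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$. The answer to the question is no.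

**Theorem 1.** If ZFC is consistent, so is ZFC + $\mathrm{MA}_{\omega_1}$ + $2^{\aleph_0}=\aleph_2$ + "there is a graph $G\subseteq[\omega_1]^2$ with no uncountable independent set such that for every edge $\{b<b'\}\in G$ the set $\{\alpha<b:\{\alpha,b\},\{\alpha,b'\}\in G\}$ contains no clique of order type $\omega^2$". Putting $K_1=G$ and $K_0=[\omega_1]^2\setminus G$ gives $\omega_1\not\to(\omega_1,\omega^2+2)^2$.

A clique of type $\alpha\ge\omega^2+2$ contains one of type $\omega^2+2$. So in the model of Theorem 1 the relation $\omega_1\to(\omega_1,\alpha)^2$ fails for every $\alpha$ with $\omega^2+2\le\alpha<\omega_1$, and, if ZFC is consistent, $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ proves none of these relations. In the other direction we have: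

**Theorem 2.** $\mathrm{MA}_{\omega_1}$ implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha\le\omega^2$.

The case $\alpha=\omega^2+1$ is not settled here. By Lemma 1, Theorem 1 asks us to produce a model of $\mathrm{MA}_{\omega_1}$ with a labeled graph on $\omega_1$ that has no uncountable independent set. This is what the labels are for: they rule out cliques of type $\omega^2+2$ once and for all, in every later model, and only the independent sets remain to be fought.

**The case $\alpha=\omega$ by hand.** This is the theorem of Dushnik and Miller for $\omega_1$.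

**Lemma 2.** Let $\Gamma$ be a graph on $\omega_1$ without uncountable independent sets, and $A\subseteq\omega_1$ uncountable. (a) All but countably many $\xi\in A$ have uncountably many $\Gamma$-neighbors in $A$. (b) $A$ contains an infinite $\Gamma$-clique.

*Proof.* (a) If uncountably many $\xi\in A$ had only countably many neighbors in $A$, we could choose $\omega_1$ many of them recursively, each outside the countable set of earlier points and their neighbors in $A$. The result would be an uncountable independent set. (b) Let $A_0=A$. Given an uncountable $A_l$, choose by (a) a point $\xi_l\in A_l$ such that $A_{l+1}=\{\zeta\in A_l:\{\xi_l,\zeta\}\in\Gamma\}$ is uncountable. Then $\{\xi_l:l<\omega\}$ is an infinite clique. $\square$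

An infinite set of ordinals has a subset of type $\omega$, so $\omega_1\to(\omega_1,\omega)^2$. The argument stops at $\omega$ because it gives no control over $\bigcap_lA_l$: nothing provides a point joined to all $\xi_l$. Under $\mathrm{MA}_{\omega_1}$ one gets past this point, and Theorem 2 (Section 10) shows how far.

**Facts used about ccc posets.** The $\Delta$-system lemma for finite sets, and the theorem that finite support (FS) iterations of ccc posets are ccc, are used freely. Two more facts about a ccc poset $P$ are used all the time.

* (ccc1) If $p$ forces "there is $\gamma<\omega_1$ with $\dot\varphi(\gamma)$", and it is forced that $\dot\varphi(\gamma)$ implies $\dot\varphi(\gamma')$ for $\gamma<\gamma'<\omega_1$, then for some $\gamma<\omega_1$, $p$ forces $\dot\varphi(\gamma)$. (A maximal antichain below $p$ of conditions deciding such a $\gamma$ is countable; take the supremum.)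
* (ccc2) If $p_\xi\in P$ for $\xi$ in an uncountable $\Xi\subseteq\omega_1$, then some condition forces that $\{\xi\in\Xi:p_\xi\text{ is in the generic filter}\}$ is uncountable. (Otherwise every condition forces this set to be bounded in $\omega_1$, by (ccc1) by a fixed $\xi_0<\omega_1$. But $p_\xi$ with $\xi_0<\xi\in\Xi$ forces $\xi$ into it.)

## 3. Why single points cannot carry the antichain

The natural plan for Theorem 1 is to add a labeled graph $G$ on $\omega_1$ with finite conditions and then to iterate ccc posets with finite supports, in $\omega_2$ steps, to obtain $\mathrm{MA}_{\omega_1}$. The danger is a ccc poset $P$ that adds an uncountable independent set. We must not force with such a $P$. Instead we would like to force, with another ccc poset, an uncountable antichain into $P$. Then $P$ is no longer ccc, and $\mathrm{MA}_{\omega_1}$ demands nothing of it.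

**First attempt: one point per condition.** Suppose it is forced that $\dot X$ is an uncountable independent set. Choose $p_\nu\in P$ and increasing $x_\nu$ ($\nu<\omega_1$) such that $p_\nu$ forces $x_\nu\in\dot X$. If $\{x_\nu,x_\mu\}\in G$, then $p_\nu$ and $p_\mu$ are incompatible. To turn uncountably many $p_\nu$ into an antichain on the strength of this alone, we need an uncountable $H$ such that $\{x_\nu:\nu\in H\}$ is a clique. By Lemma 1 no outer model with the same $\omega_1$ has such a clique. The attempt stops exactly here.

**Second attempt: two points.** Let $p_\nu$ force $x_\nu<z_\nu$ into $\dot X$, with $z_\nu<x_\mu$ for $\nu<\mu$, and try to get an uncountable $H$ with $\{x_\nu,z_\mu\}\in G$ for all $\nu<\mu$ in $H$. This no longer asks for an uncountable clique. But the model that we want contains no such $H$. Suppose it did. Theorem 2, applied to the graph induced on the uncountable set $\{x_\nu:\nu\in H\}$, gives a clique $\{x_\nu:\nu\in S\}$ of type $\omega^2$. The set $\{z_\mu:\mu\in H,\ \mu>\sup S\}$ is uncountable, hence not independent, so it contains an edge $e=\{z_\mu<z_{\mu'}\}$.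 Then $\{x_\nu:\nu\in S\}\subseteq A_e$, against Lemma 1.

**Three points.** Let $p_\nu$ force $x_\nu<y_\nu<z_\nu$ into $\dot X$, and ask only that for $\nu<\mu$ in $H$ *one of $x_\nu,y_\nu$* is joined to $z_\mu$. This still makes $p_\nu$ and $p_\mu$ incompatible. Now the block $\nu$ puts a point into $A_e$, $e=\{z_\mu<z_{\mu'}\}$, only if the same one of $x_\nu,y_\nu$ is joined to both $z_\mu$ and $z_{\mu'}$, and the argument against the second attempt does not apply. This choice between two candidates is the device that gets past the obstruction.

It has a price. The statement that we carry through the iteration must now speak about finite blocks, and the next poset may destroy that statement instead of adding an independent set. Then this poset has to be killed too, by collecting blocks into larger blocks. So the statement must allow blocks with several candidate pairs, several sets to be hit, and colors that are kept free. Section 5 sets up these blocks.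

## 4. Eventually different functions and the generic labeled graph

**Ground model.** If ZFC is consistent, so is ZFC + $V=L$. In $L$, GCH holds and, by Solovay, there is a Kurepa tree: a tree of height $\omega_1$ with countable levels and at least $\aleph_2$ cofinal branches. We work over a model $V$ of ZFC + GCH with such a tree. Let $B_\iota$ ($\iota<\omega_2$) be distinct cofinal branches, let $e_\beta$ inject level $\beta$ into $\omega$, and put $\varphi_\iota(\beta)=e_\beta(B_\iota(\beta))$. Then $\varphi_\iota:\omega_1\to\omega$, and for $\iota\ne\kappa$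
$$\{\beta<\omega_1:\varphi_\iota(\beta)=\varphi_\kappa(\beta)\}\ \text{ is bounded in }\omega_1,\tag{1}$$
because two distinct branches agree exactly on a bounded initial segment. So past some $\gamma<\omega_1$, finitely many given functions $\varphi_\iota$ take pairwise different values. All further models are ccc extensions of $V$, so $\omega_1$, $\omega_2$ and (1) persist. The numbers $\varphi_\iota(\beta)$ will be colors set aside in advance, one function for each purpose, and (1) makes different purposes use different colors.

**Definition 2.** $\mathbb P$ is the set of labeled graphs $p$ on finite sets $a_p\subseteq\omega_1$. Put $q\le p$ if $a_p\subseteq a_q$ and $p$ is the restriction of $q$ to $a_p$, that is, $G_q\cap[a_p]^2=G_p$ and all labels of $p$ are kept.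

An isolated vertex can always be added, so the generic object is a labeled graph $\mathbb G=(G,N,r,n)$ on $\omega_1$.

## 5. Systems, good pairs, and an amalgamation

For finite sets of ordinals, $F<F'$ means $\max F<\min F'$, and it is regarded as true if one of them is empty. Two graphs are called disjoint if they have no common edge. A forest is an acyclic graph.

**Definition 3.** A *system with $k$ targets* on a finite $F$ (in a given labeled graph) is $\sigma=(W_i,\rho_i,\mathfrak g_i)_{i<k}$ with

* (S1) $W_i\subseteq F$, $\rho_i:G[W_i]\to\omega$, $\rho_i(e)<N(e)$, and $r_e(\alpha)\ne\rho_i(e)$ for $e\in G[W_i]$, $\alpha\in A_e\cap W_i$;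
* (S2) $\rho_i(e)\ne\rho_j(e)$ for $i\ne j$, $e\in G[W_i\cap W_j]$;
* (S3) the $\mathfrak g_i\subseteq[F]^2$ are pairwise disjoint, $\mathfrak g(\sigma)=\bigcup_i\mathfrak g_i$ is a forest, and no endpoint of an edge of $\mathfrak g_i$ lies in $W_i$.

We write $W_i(\sigma),\rho_i(\sigma),\mathfrak g_i(\sigma)$ when needed. The pairs in $\mathfrak g_i$ are auxiliary and need not be edges of $G$. A pair $\{x,y\}\in\mathfrak g_i$ offers two candidates, one of which shall be joined to the whole $i$-th target $W_i'$ of a later block. The color $\rho_i(e)$ is kept free inside $W_i$, for vertices that join $A_e$ later.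

**Example 2.** The three-point blocks of Section 3 are systems: $F=\{x<y<z\}$, $k=1$, $W_0=\{z\}$, $\rho_0=\emptyset$, $\mathfrak g_0=\{\{x,y\}\}$. Here $G[W_0]=\emptyset$, so (S1) and (S2) are vacuous, and (S3) is clear.

**Why a color is kept free.** Suppose $e=\{b<b'\}$ has both ends in a target, and a new vertex $v<b$ is to be joined to all of the target. Then $v$ enters $A_e$ and needs a color. If $\alpha\in A_e$ already has rank $n_e(\alpha)=0$, $v<\alpha$ and $\{v,\alpha\}\in G$, then $(*)$ forces $r_e(v)\ne r_e(\alpha)$. A vertex $\alpha$ of the later block that is joined to $v$ lies in the target, so by (S1) the color $\rho_i(e)$ avoids all such $\alpha$.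

**Definition 4.** Let $\Lambda\subseteq\omega_2$ and $R\subseteq\omega_1$ be finite. Let $\sigma=(W_i,\rho_i,\mathfrak g_i)_{i<k}$ on $F$ and $\sigma'=(W_i',\rho_i',\mathfrak g_i')_{i<k}$ on $F'$ be systems with $F<F'$. Then $(F,\sigma)$ is *$(\Lambda,R)$-good to* $(F',\sigma')$ if

* (g1) for $i<k$ and $\{x,y\}\in\mathfrak g_i$: $x$ or $y$ is $G$-adjacent to all elements of $W_i'$;
* (g2) for $i<k$, $e\in G[W_i']$, $\alpha\in A_e\cap W_i$: $r_e(\alpha)\ne\rho_i'(e)$;
* (g3) for $\beta\in F$, $b\in F'$ with $e=\{\beta,b\}\in G$ and $\iota\in\Lambda$: $\varphi_\iota(\beta)<N(e)$, and $r_e(\alpha)\ne\varphi_\iota(\beta)$ for all $\alpha\in A_e\cap(F\cup R)$.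

For the triples of Example 2, (g1) says that $x$ or $y$ is joined to $z'$, and (g2) is vacuous. Condition (g3) says that every edge $e=\{\beta<b\}$ of $G$ between the blocks keeps the colors $\varphi_\iota(\beta)$, $\iota\in\Lambda$, free inside $F\cup R$.

Being a system or a good pair depends only on the labeled graph restricted to $F$, respectively $F\cup F'\cup R$, and on the $\varphi_\iota$. So if $p\in\mathbb P$ decides these labels, it decides these properties, and in extensions of $V[\mathbb G]$ they are absolute.

**Lemma 3 (amalgamation).** Let $p,q\in\mathbb P$ with $a_p=a_*\cup D$ and $a_q=a_*\cup D'$, where $a_*,D,D'$ are pairwise disjoint, $a_*<D$, $a_*<D'$, $D<D'$, and $p,q$ have the same restriction to $a_*$. Let $\sigma=(W_i,\rho_i,\mathfrak g_i)_{i<k}$ be a system on $F\subseteq D$ in $p$ and $\sigma'=(W'_i,\rho'_i,\mathfrak g'_i)_{i<k}$ a system on $F'\subseteq D'$ in $q$, and let $\Lambda\subseteq\omega_2$ be finite and $R\subseteq a_*$. Then there is $u\le p,q$ in which $(F,\sigma)$ is $(\Lambda,R)$-good to $(F',\sigma')$.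

*Proof.* **Step 1: choosing the edges.** This step picks one candidate from each pair so that no vertex is picked twice. Choose a root in each component of the forest $\mathfrak g(\sigma)$, and for $g\in\mathfrak g(\sigma)$ let $c(g)\in g$ be the endpoint farther from the root. Then $c$ is injective, since a vertex that is not a root has exactly one edge toward the root. Let $u$ have vertex set $a_*\cup D\cup D'$ and edges $G_u=G_p\cup G_q\cup E$ with
$$E=\{\{c(g),b\}:\ i<k,\ g\in\mathfrak g_i,\ b\in W_i'\}.$$
So $v=c(g)$ with $g\in\mathfrak g_i$ has exactly the neighbors $W_i'$ in $D'$, and the other points of $D$ have no neighbors in $D'$. Also $G_u\cap[a_p]^2=G_p$ and $G_u\cap[a_q]^2=G_q$.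

**Step 2: the labels.** This step defines $N(e),r_e,n_e$ so that old labels are kept and $(*)$ holds.

* Let $e=\{v<b\}\in E$. Choose $N(e)>\max(\{0\}\cup\{\varphi_\iota(v):\iota\in\Lambda\})$ so large that there is an injective $r_e:A_e\to N(e)$ with values outside $\{\varphi_\iota(v):\iota\in\Lambda\}$, and let $n_e=0$. Since $r_e$ is injective, $(*)$ holds for $e$.
* Let $e\in G_p$, or $e\in G_q$ with $\min e\in a_*$. In the first case every $\alpha<\min e$ in $a_u$ is in $a_p$, because $D'$ lies above $a_p$. In the second case every such $\alpha$ is in $a_*$, because $D$ and $D'$ lie above $a_*$. So $A_e$ is the same as in $p$, respectively $q$, and we keep the labels. For $e\subseteq a_*$ those of $p$ and $q$ coincide.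
* Let $e=\{b<b'\}\in G_q$ with $b\in D'$. The new elements of $A_e$ lie in $D$; they are those $v=c(g)$, $g\in\mathfrak g_i$, with $b,b'\in W_i'$. Keep $N(e)$ and the old values, put $r_e(v)=\rho_i'(e)<N(e)$ for new $v$ (here $i$ is determined by $v$, as $c$ is injective and the $\mathfrak g_i$ are disjoint), and let $n_e$ be strictly increasing on the new elements, with values larger than all old values of $n_e$.

We check $(*)$ for $e$ of the last kind and pairs involving a new element. If $\alpha<v$ with $\alpha$ old and $v$ new, then $n_e(\alpha)<n_e(v)$. If $v<v'$ are both new, then $n_e(v)<n_e(v')$. Let $v<\alpha$ with $v=c(g)$ new, $g\in\mathfrak g_i$, $\alpha$ old, and $\{v,\alpha\}\in G_u$. As $a_*<D$, $\alpha\in D'$. So $\{v,\alpha\}\in E$ and $\alpha\in W_i'\cap A_e$ with the same $i$, and $r_e(\alpha)\ne\rho_i'(e)=r_e(v)$ by (S1). Hence $u\in\mathbb P$ and $u\le p,q$.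

**Step 3: goodness.** This step verifies (g1)–(g3) in $u$; clearly $F<F'$.

(g1) For $g\in\mathfrak g_i$, $c(g)$ is adjacent to all of $W_i'$.

(g2) Let $e\in G_u[W_i']$ and $\alpha\in A_e\cap W_i$. Then $\alpha\in D$ is a new element of $A_e$, so $\alpha=c(g)$, $g\in\mathfrak g_j$, $e\subseteq W_j'$ and $r_e(\alpha)=\rho_j'(e)$ for some $j$. As $\alpha\in W_i$ is an endpoint of an edge of $\mathfrak g_j$, (S3) gives $j\ne i$. So $\rho_j'(e)\ne\rho_i'(e)$ by (S2).

(g3) All edges between $F\subseteq D$ and $F'\subseteq D'$ are in $E$, and their labels were chosen to satisfy (g3), even for all $\alpha\in A_e$. $\square$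

## 6. Records, admissible families, and the statements $\Psi_\theta$, $B_\theta$

Work in any extension of $V[\mathbb G]$ with the same $\omega_1$. When we kill a poset at stage $\tau$ of the iteration, we will add an uncountable set of blocks any two of which form a good pair. Later blocks have to be compatible with it, so we keep a record of it.

**Definition 5.** A *$\tau$-record* ($\tau<\omega_2$) consists of $k_\tau<\omega$, a set $H_\tau\subseteq\omega_1$ (possibly empty), finite nonempty sets $F^\tau_\nu$ ($\nu\in H_\tau$) with $F^\tau_\nu<F^\tau_\mu$ for $\nu<\mu$, and systems $\sigma^\tau_\nu$ on $F^\tau_\nu$ with $k_\tau$ targets. Put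
$$\mathfrak h_\tau=\bigcup_\nu\mathfrak g(\sigma^\tau_\nu),\qquad \mathfrak h_\tau^{\ge\gamma}=\{g\in\mathfrak h_\tau:g\cap\gamma=\emptyset\},\qquad W_i^\tau=\bigcup_\nu W_i(\sigma^\tau_\nu).$$
For $e\in G[W_i^\tau]$ let $\rho_i^\tau(e)=\rho_i(\sigma_\nu^\tau)(e)$ if $e\subseteq F_\nu^\tau$ for some (unique) $\nu$, in which case $e\subseteq W_i(\sigma^\tau_\nu)$, and $\rho_i^\tau(e)=\varphi_{\omega\tau+i}(\min e)$ otherwise.

For instance, if all $\sigma_\nu^\tau$ are triples as in Example 2, then $W_0^\tau$ is the set of all $z_\nu$, every edge $e$ in it joins different blocks, and its reserved color is $\varphi_{\omega\tau}(\min e)$.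

Fix a sequence of records $\langle\mathfrak r_\tau:\tau<\theta\rangle$. For finite $w\subseteq\theta$ and $\gamma<\omega_1$, a pair $(F,\sigma)$ with $\sigma=(W_i,\rho_i,\mathfrak g_i)_{i<k}$ satisfies $\mathrm{Adm}(w,\gamma)$ if

* (a1) the graphs $\mathfrak g(\sigma)$, $\mathfrak h_\tau^{\ge\gamma}$ ($\tau\in w$) are pairwise disjoint with acyclic union;
* (a2) $\rho_i(e)\ne\rho_j^\tau(e)$ for all $i<k$, $\tau\in w$, $j<k_\tau$, $e\in G[W_i\cap W_j^\tau]$.

These conditions are (S3) and (S2) for the new block together with recorded blocks. We will need them when we lump such blocks together.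

**Definition 6.** A *$\theta$-admissible family* is an uncountable set $\mathcal A$ of pairs $(F,\sigma)$, $\sigma$ a system on $F\ne\emptyset$, all with the same number of targets, the $F$'s of distinct members disjoint, such that for every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that every $(F,\sigma)\in\mathcal A$ with $F\cap\gamma=\emptyset$ satisfies $\mathrm{Adm}(w,\gamma)$; we say that $\gamma$ *works for* $w$.

If $\gamma$ works and $\gamma'>\gamma$, then $\gamma'$ works, since $\mathfrak h_\tau^{\ge\gamma'}\subseteq\mathfrak h_\tau^{\ge\gamma}$. For $\theta=0$ the last condition is empty, since $\mathfrak g(\sigma)$ is a forest anyway.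

**Definition 7.**

* $\Psi_\theta$: for every $\theta$-admissible $\mathcal A$ and finite $\Lambda\subseteq\omega_2$, $R\subseteq\omega_1$ there are $(F,\sigma),(F',\sigma')\in\mathcal A$ with $F<F'$ and $(F,\sigma)$ $(\Lambda,R)$-good to $(F',\sigma')$ (a *$(\Lambda,R)$-good pair*).
* $B_\theta$: for every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that the graphs $\mathfrak h_\tau^{\ge\gamma}$ ($\tau\in w$) are pairwise disjoint with acyclic union.

Empty records ($H_\tau=\emptyset$) have no influence on any of these notions.

**Clubs.** For $\theta<\omega_2$ enumerate $[\theta]^{<\omega}=\{w_\alpha:\alpha<\omega_1\}$, with repetitions. Let $C_\alpha$ be the set of all $\delta<\omega_1$ such that for $\tau\in w_\alpha$ and $\nu\in H_\tau$: if $F_\nu^\tau\cap\delta\ne\emptyset$, then $F_\nu^\tau\subseteq\delta$. For fixed $\tau$ each ordinal lies in at most one $F_\nu^\tau$, so $C_\alpha$ is the set of ordinals closed under finitely many functions, and it is club. Let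
$$C=\{\delta<\omega_1\text{ limit}:\ \delta\in C_\alpha\text{ for all }\alpha<\delta\},$$
which is club as well. A set *crosses* $\delta$ if it meets both $\delta$ and $\omega_1\setminus\delta$. For $\delta\in C_\alpha$ and $\tau\in w_\alpha$, no $F_\nu^\tau$, and hence no edge of $\mathfrak h_\tau$, crosses $\delta$.

**Lemma 4.** If $\theta<\omega_2$ and $\Psi_\theta,B_\theta$ hold, then $G$ has no uncountable independent set.

*Proof.* Let $X\subseteq\omega_1$ be uncountable. Recursively choose $x_\nu,y_\nu,z_\nu\in X$ and $\delta_\nu\in C$ with $\nu<x_\nu<\delta_\nu\le y_\nu<z_\nu$ and $x_\nu$ above all earlier points. Let $F_\nu=\{x_\nu,y_\nu,z_\nu\}$ with the system $\sigma_\nu$ of Example 2. We claim that the family of all $(F_\nu,\sigma_\nu)$ is $\theta$-admissible. Given $w=w_\alpha$, let $\gamma>\max F_\alpha$ be also as in $B_\theta$ for $w$. If $F_\nu\cap\gamma=\emptyset$, then $\nu>\alpha$, so $\alpha<\delta_\nu\in C$ and $\delta_\nu\in C_\alpha$. The point $\delta_\nu$ separates $x_\nu$ from $y_\nu$, while no edge of $\mathfrak h_\tau$ ($\tau\in w$) crosses $\delta_\nu$. Hence $x_\nu,y_\nu$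 are in different components of $\bigcup_{\tau\in w}\mathfrak h_\tau^{\ge\gamma}$; adding the edge $\{x_\nu,y_\nu\}$ creates no cycle and repeats no edge, so (a1) holds. (a2) is vacuous since $G[W_0]=\emptyset$. By $\Psi_\theta$ and (g1), for some $\nu<\mu$ there is an edge of $G$ between $\{x_\nu,y_\nu\}$ and $z_\mu$. So $X$ is not independent. $\square$

**Lemma 5.** $\mathbb P$ is ccc, and $\Psi_0$ and $B_0$ hold in $V[\mathbb G]$.

*Proof.* **Step 1: thinning.** This step brings $\omega_1$ conditions into the position required by Lemma 3. Given $p_\xi\in\mathbb P$ ($\xi<\omega_1$), pass to an uncountable set of $\xi$ for which the $a_{p_\xi}$ form a $\Delta$-system with root $a_*$. The sets $D_\xi=a_{p_\xi}\setminus a_*$ are pairwise disjoint, so only countably many of them meet any given countable ordinal. Hence we may also assume $a_*<D_\xi$ for all $\xi$ and $D_\xi<D_\eta$ for $\xi<\eta$. There are only countably many labeled graphs on $a_*$, so we may finally assume that all $p_\xi$ have the same restriction to $a_*$.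

**Step 2: ccc.** For such $\xi<\eta$, Lemma 3 with $k=0$ and $F=F'=R=\Lambda=\emptyset$ gives a common extension of $p_\xi$ and $p_\eta$.

**Step 3: $\Psi_0$.** ($B_0$ is trivial.) Suppose that $\Psi_0$ fails. Then there are $\bar p\in\mathbb P$ and $k,\Lambda,R$ such that $\bar p$ forces $\dot{\mathcal A}$ to be a $0$-admissible family with $k$ targets and no $(\Lambda,R)$-good pair. For $\xi<\omega_1$ choose $p_\xi\le\bar p$ and $(F_\xi,\sigma_\xi)$ with $F_\xi\cap\xi=\emptyset$, $F_\xi\cup R\subseteq a_{p_\xi}$, such that $p_\xi$ forces $(F_\xi,\sigma_\xi)\in\dot{\mathcal A}$. This is possible because $\dot{\mathcal A}$ is forced to be uncountable with disjoint first coordinates. Thin out as in Step 1. Then $R\subseteq a_*$ and, discarding all $\xi\le\max a_*$, $F_\xi\subseteq D_\xi$. Fix $\xi<\eta$. Since $p_\xi$ and $p_\eta$ decide all labels inside $a_{p_\xi}$ and $a_{p_\eta}$, $\sigma_\xi$ is a system in $p_\xi$ and $\sigma_\eta$ is a system in $p_\eta$. Lemma 3 gives $u\le p_\xi,p_\eta$ in which $(F_\xi,\sigma_\xi)$ is $(\Lambda,R)$-good to $(F_\eta,\sigma_\eta)$. So $u$ forces a $(\Lambda,R)$-good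 pair in $\dot{\mathcal A}$, a contradiction. $\square$

Let $V_1=V[\mathbb G]$. Since $\mathbb P$ is ccc and $|\mathbb P|=\aleph_1$, GCH holds in $V_1$.

## 7. Preservation at limit stages

**Lemma 6.** Let $\langle P_\gamma,\dot Q_\gamma\rangle$ be an FS iteration over $V_1$ of ccc posets with records $\mathfrak r_\tau\in V_1^{P_{\tau+1}}$. Let $\delta<\omega_2$ be a limit, and suppose that $P_\gamma$ forces $\Psi_\gamma$ and $B_\gamma$ for all $\gamma<\delta$. Then $P_\delta$ forces $\Psi_\delta$ and $B_\delta$.

*Proof.* A finite $w\subseteq\delta$ is contained in some $\gamma<\delta$, so $B_\delta$ follows from the $B_\gamma$. Suppose that $\Psi_\delta$ is not forced.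

**Step 1: names become objects.** This step extracts a family in $V_1$. Some $p\in P_\delta$ and $k,\Lambda,R$ are such that $p$ forces $\dot{\mathcal A}$ to be a $\delta$-admissible family with $k$ targets and no $(\Lambda,R)$-good pair. By (ccc1), for each finite $w\subseteq\delta$ there is $\gamma_w<\omega_1$ such that $p$ forces that $\gamma_w$ works for $w$. Recursively choose $p_\xi\le p$ and $(F_\xi,\sigma_\xi)$, $\xi<\omega_1$, such that $p_\xi$ forces $(F_\xi,\sigma_\xi)\in\dot{\mathcal A}$, and $F_\xi<F_\eta$ for $\xi<\eta$. This is possible since $p$ forces only countably many members of $\dot{\mathcal A}$ to meet a given countable ordinal.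

**Step 2: going down to a stage $\gamma<\delta$.** This step finds an earlier model in which uncountably many $(F_\xi,\sigma_\xi)$ form an admissible family. There is an uncountable $\Xi$ such that the supports of the $p_\xi$ ($\xi\in\Xi$) form a $\Delta$-system. Choose $\gamma<\delta$ with the root contained in $\gamma$; then the sets $\mathrm{supp}(p_\xi)\setminus\gamma$, $\xi\in\Xi$, are pairwise disjoint. By (ccc2) for $P_\gamma$ there is a generic filter $\mathcal G_\gamma\subseteq P_\gamma$ for which $\Xi'=\{\xi\in\Xi:p_\xi|_\gamma\in\mathcal G_\gamma\}$ is uncountable. In $V_1[\mathcal G_\gamma]$ the family $\{(F_\xi,\sigma_\xi):\xi\in\Xi'\}$ is $\gamma$-admissible. To see this, let $w\subseteq\gamma$ be finite and $\xi\in\Xi'$ with $F_\xi\cap\gamma_w=\emptyset$. Then $p_\xi$ forces $\mathrm{Adm}(w,\gamma_w)$ for $(F_\xi,\sigma_\xi)$. This is an absolute statement about objects in $V_1[\mathcal G_\gamma]$, because the records $\mathfrak r_\tau$, $\tau\in w$, are there. Since $\mathcal G_\gamma$ extends to a $P_\delta$-generic filter containing $p_\xi$, the statement is true. For the same reason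 each $\sigma_\xi$ is a system.

**Step 3: going back up.** This step produces a condition that forces a good pair. By $\Psi_\gamma$ there are $\xi,\eta\in\Xi'$ with $F_\xi<F_\eta$ and $(F_\xi,\sigma_\xi)$ $(\Lambda,R)$-good to $(F_\eta,\sigma_\eta)$. Take $r\in\mathcal G_\gamma$ below $p_\xi|_\gamma$ and $p_\eta|_\gamma$. As the supports beyond $\gamma$ are disjoint, $r\cup p_\xi|_{[\gamma,\delta)}\cup p_\eta|_{[\gamma,\delta)}$ is a condition below both $p_\xi$ and $p_\eta$. It forces a good pair in $\dot{\mathcal A}$, a contradiction. $\square$

## 8. Killing a ccc poset that would destroy $\Psi_\theta$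

**Lemma 7.** Let $V'$ be a ccc extension of $V_1$, $\theta<\omega_2$, with records $\langle\mathfrak r_\tau:\tau<\theta\rangle\in V'$, and suppose that $\Psi_\theta$ holds in $V'$. Let $P\in V'$ be a ccc poset and $\bar p\in P$ a condition that forces $\neg\Psi_\theta$. Then there are in $V'$ a ccc poset $Q'$ of size $\le\aleph_1$ and a $Q'$-name of a $\theta$-record such that $Q'$ forces $\Psi_{\theta+1}$, $B_{\theta+1}$, and "$P$ is not ccc".

The proof occupies the rest of this section. Extending $\bar p$, fix $k,\Lambda_0,R_0$ and a name $\dot{\mathcal A}$ such that $\bar p$ forces $\dot{\mathcal A}$ to be a $\theta$-admissible family with $k$ targets and without a $(\Lambda_0,R_0)$-good pair. Let $w_\alpha,C_\alpha,C$ be as in Section 6, in $V'$. By (ccc1) choose $\gamma_\alpha<\omega_1$ such that $\bar p$ forces that $\gamma_\alpha$ works for $w_\alpha$. Put $\iota_i=\omega\theta+i$.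

**Step 1: separated blocks.** This step chooses the blocks from which the antichain of $P$ will be made, separated by points of $C$. Recursively choose, for $\nu<\omega_1$, $\delta_\nu\in C$, $p_\nu\le\bar p$ and $(F_\nu,\sigma_\nu)$ such that $\delta_\nu>\nu$, $\delta_\nu>\sup\bigcup_{\mu<\nu}(F_\mu\cup\{\delta_\mu\})$, $p_\nu$ forces $(F_\nu,\sigma_\nu)\in\dot{\mathcal A}$, and $F_\nu\cap\delta_\nu=\emptyset$. Choose $\delta_0$ above all agreements of $\varphi_{\iota_i},\varphi_{\iota_j}$ ($i<j<k$). Then $F_\nu\subseteq[\delta_\nu,\delta_{\nu+1})$, and $\min F_\nu\ge\delta_\nu>\nu$. By absoluteness: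

(2) each $\sigma_\nu$ is a system on $F_\nu\ne\emptyset$, and if $F_\nu\cap\gamma_\alpha=\emptyset$, then $(F_\nu,\sigma_\nu)$ satisfies $\mathrm{Adm}(w_\alpha,\gamma_\alpha)$;

(3) if $\nu<\mu$ and $(F_\nu,\sigma_\nu)$ is $(\Lambda_0,R_0)$-good to $(F_\mu,\sigma_\mu)$, then $p_\nu$ and $p_\mu$ are incompatible, since a common extension would force a good pair in $\dot{\mathcal A}$.

**Claim B.** For every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that the graphs $\mathfrak h_\tau^{\ge\gamma}$ ($\tau\in w$), $\mathfrak g(\sigma_\nu)$ ($\nu\ge\gamma$) are pairwise disjoint with acyclic union.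

*Proof.* Let $w=w_\alpha$ and $\gamma>\max(\alpha,\gamma_\alpha)$. For $\nu\ge\gamma$ we have $\min F_\nu>\nu\ge\gamma>\gamma_\alpha$, so $F_\nu\cap\gamma_\alpha=\emptyset$, and by (2) the graphs $\mathfrak g(\sigma_\nu)$, $\mathfrak h_\tau^{\ge\gamma}$ ($\tau\in w$) are pairwise disjoint with acyclic union. For $\nu\ne\nu'$ the sets $F_\nu,F_{\nu'}$ are disjoint, so $\mathfrak g(\sigma_\nu),\mathfrak g(\sigma_{\nu'})$ are disjoint. It remains to exclude a cycle in the whole union. Let $\nu\ge\gamma$. Then $\alpha<\delta_\nu\in C$, so $\delta_\nu\in C_\alpha$ and no edge of $\mathfrak h_\tau$ ($\tau\in w$) crosses $\delta_\nu$. No edge of any $\mathfrak g(\sigma_\mu)$ crosses it, since $F_\mu\subseteq[\delta_\mu,\delta_{\mu+1})$. A cycle is connected, so the vertex set of a cycle in the whole union crosses no $\delta_\nu$, $\nu\ge\gamma$. If the cycle used edges of $\mathfrak g(\sigma_\nu)$ and $\mathfrak g(\sigma_{\nu'})$ with $\gamma\le\nu<\nu'$, it would have vertices in $F_\nu\subseteq\delta_{\nu'}$ and in $F_{\nu'}$, so it would cross $\delta_{\nu'}$. So it uses edges of at most one $\mathfrak g(\sigma_\nu)$,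 contradicting the acyclicity already shown. $\square$

**Step 2: the poset $Q$.** This step defines the poset that adds an uncountable set of pairwise good blocks, together with reserved colors for the edges between blocks. For finite $s\subseteq\omega_1$ let $W_i(s)=\bigcup_{\nu\in s}W_i(\sigma_\nu)$. For $e\in G[W_i(s)]$ let $\rho_i^s(e)=\rho_i(\sigma_\nu)(e)$ if $e\subseteq F_\nu$ (then $\nu\in s$ and $e\subseteq W_i(\sigma_\nu)$, because the $F$'s are disjoint), and $\rho_i^s(e)=\varphi_{\iota_i}(\min e)$ if $e$ is in no single $F_\nu$; such an $e$ is called *cross*. If $s'\subseteq s$, then $\rho_i^s$ extends $\rho_i^{s'}$. Let $Q$ be the set of finite $s\subseteq\omega_1$ such that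

* (q1) $(F_\nu,\sigma_\nu)$ is $(\Lambda_0,R_0)$-good to $(F_\mu,\sigma_\mu)$ for $\nu<\mu$ in $s$;
* (q2) for $i<k$ and $e\in G[W_i(s)]$: $\rho_i^s(e)<N(e)$, and $r_e(\alpha)\ne\rho_i^s(e)$ for $\alpha\in A_e\cap W_i(s)$;

ordered by reverse inclusion. $Q$ is closed under subsets, and $\{\nu\}\in Q$ for all $\nu$ by (S1). Moreover
$$\rho_i^s(e)\ne\rho_j^s(e)\quad\text{for }i\ne j,\ e\in G[W_i(s)\cap W_j(s)].\tag{4}$$
For non-cross $e$ this is (S2). For cross $e$ it holds because $\min e\ge\delta_0$, where $\varphi_{\iota_i}$ and $\varphi_{\iota_j}$ no longer agree.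

Condition (q2) is (S1) for the lumped targets $W_i(s)$. Thanks to it, the union of the blocks in $s$ can again be treated as one block. The next claim does this. It serves twice: for the ccc of $Q$ and for $\Psi_{\theta+1}$.

**Claim A.** Let $s_\zeta\in Q$ ($\zeta<\omega_1$), and let $\pi_\zeta$ be a system with $k'$ targets on a finite set $K_\zeta$. Assume either that all $K_\zeta=\emptyset$ and $k'=0$, or that the $K_\zeta$ are nonempty and pairwise disjoint. Suppose that for every finite $w\subseteq\theta$ there is $\gamma<\omega_1$ such that for all but countably many $\zeta$: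

* (h1) the graphs $\mathfrak g(\pi_\zeta)$, $\mathfrak h_\tau^{\ge\gamma}$ ($\tau\in w$), $\mathfrak g(\sigma_\nu)$ ($\nu\in s_\zeta$, $\nu\ge\gamma$) are pairwise disjoint with acyclic union;
* (h2) $\rho_j(\pi_\zeta)(e)\ne\rho_i^\tau(e)$ for $j<k'$, $\tau\in w$, $i<k_\tau$, $e\in G[W_j(\pi_\zeta)\cap W_i^\tau]$;
* (h3) $\rho_j(\pi_\zeta)(e)\ne\rho_i^{s_\zeta}(e)$ for $j<k'$, $i<k$, $e\in G[W_j(\pi_\zeta)\cap W_i(s_\zeta)]$.

Then for all finite $\Lambda'\subseteq\omega_2$, $R'\subseteq\omega_1$ there are $\zeta\ne\eta$ with $s_\zeta\cup s_\eta\in Q$ and, if the $K$'s are nonempty, $K_\zeta<K_\eta$ and $(K_\zeta,\pi_\zeta)$ $(\Lambda',R')$-good to $(K_\eta,\pi_\eta)$.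

*Proof.* **Step A1: thinning.** This step arranges the blocks in increasing order. Pass to an uncountable set of $\zeta$ for which $s_\zeta=s_*\cup t_\zeta$ is a $\Delta$-system with root $s_*$ and the $t_\zeta$ pairwise disjoint. If $K_\zeta=\emptyset=t_\zeta$ for two indices $\zeta\ne\eta$, then $s_\zeta\cup s_\eta=s_*\in Q$ and we are done. So, discarding at most one $\zeta$, let
$$J_\zeta=K_\zeta\cup\bigcup_{\nu\in t_\zeta}F_\nu\ne\emptyset.$$
Each ordinal is in at most one $K_\zeta$ (if the $K$'s are nonempty) and in at most one $F_\nu$, hence in at most two $J_\zeta$'s. So only countably many $J_\zeta$ meet a given countable ordinal, and likewise only countably many $t_\zeta$. Therefore we may assume $s_*<t_\zeta$, $\bigcup_{\nu\in s_*}F_\nu<J_\zeta$, and $J_\zeta<J_\eta$, $t_\zeta<t_\eta$ for $\zeta<\eta$. Let $\gamma^\emptyset$ be as in the hypothesis for $w=\emptyset$. Discarding countably many further $\zeta$, we may assume that (h1) and (h3) hold for all $\zeta$ with $w=\emptyset$, $\gamma=\gamma^\emptyset$, and that $\nu\ge\gamma^\emptyset$ for all $\nu\in t_\zeta$.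

**Step A2: lumping.** This step makes one system on $J_\zeta$. Let $\sigma_\zeta^*$ have the $k+k'$ targets
$$\Bigl(W_i(t_\zeta),\ \rho_i^{t_\zeta},\ \bigcup_{\nu\in t_\zeta}\mathfrak g_i(\sigma_\nu)\Bigr)_{i<k}\quad\text{followed by the targets of }\pi_\zeta.$$
It is a system. (S1) follows from (q2) for $t_\zeta\in Q$ and from (S1) for $\pi_\zeta$. (S2) follows from (4), from (S2) for $\pi_\zeta$, and, for one target of each kind, from (h3), as $\rho_i^{s_\zeta}$ extends $\rho_i^{t_\zeta}$. In (S3), disjointness and acyclicity follow from (S3) for the $\sigma_\nu$ and $\pi_\zeta$, the disjointness of the $F_\nu$, and (h1), since all $\nu\in t_\zeta$ are $\ge\gamma^\emptyset$. No endpoint of an edge of $\mathfrak g_i(\sigma_\nu)$, $\nu\in t_\zeta$, lies in $W_i(t_\zeta)$, since $F_\nu\cap W_i(t_\zeta)=W_i(\sigma_\nu)$; for the targets of $\pi_\zeta$ use (S3) for $\pi_\zeta$.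

**Step A3: admissibility.** This step shows that the family of all $(J_\zeta,\sigma_\zeta^*)$ is $\theta$-admissible, so that $\Psi_\theta$ applies. The $J_\zeta$ are nonempty and pairwise disjoint. Let $w=w_\alpha$, and let $\gamma'$ be as in the hypothesis of the claim for $w$. Let $Z$ be the set of those remaining $\zeta$ for which (h1) or (h2) fails with $w,\gamma'$, or some $\nu\in t_\zeta$ is $<\gamma'$. $Z$ is countable. Choose $\gamma<\omega_1$ such that

* $\gamma\ge\gamma'$, $\gamma\ge\gamma_\alpha$ and $\gamma>\max F_\alpha$;
* $\gamma$ is above all agreements of $\varphi_{\omega\tau+j}$ and $\varphi_{\iota_i}$ ($\tau\in w$, $j<k_\tau$, $i<k$); these indices are different since $\tau<\theta$;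
* $\gamma>\max J_\zeta$ for all $\zeta\in Z$.

Let $J_\zeta\cap\gamma=\emptyset$. Then $\zeta\notin Z$. Since $\mathfrak h_\tau^{\ge\gamma}\subseteq\mathfrak h_\tau^{\ge\gamma'}$ and all $\nu\in t_\zeta$ are $\ge\gamma'$, (a1) for $(J_\zeta,\sigma_\zeta^*)$ and $w,\gamma$ follows from (h1). In (a2), the targets of $\pi_\zeta$ are covered by (h2). So let $e\in G[W_i(t_\zeta)\cap W_j^\tau]$ with $i<k$, $\tau\in w$, $j<k_\tau$.

* If $e\subseteq F_\nu$, $\nu\in t_\zeta$: as $F_\nu\subseteq J_\zeta$, $F_\nu\cap\gamma_\alpha=\emptyset$, and (2) gives $\rho_i^{t_\zeta}(e)=\rho_i(\sigma_\nu)(e)\ne\rho_j^\tau(e)$.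
* If $e=\{\beta<b\}$ with $\beta\in F_\nu$, $b\in F_\mu$, $\nu<\mu$ in $t_\zeta$: since $F_\mu\cap\gamma=\emptyset$ and $\gamma>\max F_\alpha$, we have $\mu>\alpha$, so $\alpha<\delta_\mu\in C$ and $\delta_\mu\in C_\alpha$. As $\beta<\delta_{\nu+1}\le\delta_\mu\le b$, $e$ crosses $\delta_\mu$, so $e$ is in no single $F_{\nu'}^\tau$. Hence $\rho_j^\tau(e)=\varphi_{\omega\tau+j}(\beta)\ne\varphi_{\iota_i}(\beta)=\rho_i^{t_\zeta}(e)$, because $\beta\ge\gamma$.

**Step A4: using $\Psi_\theta$.** This step finds the pair $\zeta,\eta$ and reads off the conclusion. Apply $\Psi_\theta$ with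
$$\Lambda=\Lambda_0\cup\Lambda'\cup\{\iota_i:i<k\},\qquad R=R_0\cup R'\cup\bigcup_{\nu\in s_*}F_\nu.$$
We get $\zeta<\eta$ with $(J_\zeta,\sigma^*_\zeta)$ $(\Lambda,R)$-good to $(J_\eta,\sigma^*_\eta)$. Restricting (g1)–(g3) to $K_\zeta,K_\eta$, the last $k'$ targets, $\Lambda'$ and $R'$ gives the statement on $\pi_\zeta,\pi_\eta$. It remains to see that $s=s_\zeta\cup s_\eta\in Q$.

(q1): only pairs $\nu\in t_\zeta$, $\mu\in t_\eta$ are new, and then $\nu<\mu$. For (g1), some endpoint of each $g\in\mathfrak g_i(\sigma_\nu)$ is adjacent to all of $W_i(t_\eta)\supseteq W_i(\sigma_\mu)$. For (g2), if $e\in G[W_i(\sigma_\mu)]$ and $\alpha\in A_e\cap W_i(\sigma_\nu)$, then $r_e(\alpha)\ne\rho_i^{t_\eta}(e)=\rho_i(\sigma_\mu)(e)$. (g3) is inherited, since $\Lambda_0\subseteq\Lambda$, $F_\nu\cup R_0\subseteq J_\zeta\cup R$ and $F_\mu\subseteq J_\eta$.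

(q2): let $e=\{\beta<b\}\in G[W_i(s)]$ and, for the second part of (q2), $\alpha\in A_e\cap W_i(s)$; so $\alpha<\beta$. Recall $\bigcup_{\nu\in s_*}F_\nu<J_\zeta<J_\eta$.

* Let $e\subseteq W_i(s_\zeta)$. Then $\rho_i^s(e)=\rho_i^{s_\zeta}(e)<N(e)$. Since $\alpha<\beta$ and all points of $\bigcup_{\mu\in t_\eta}F_\mu$ are above all points of $\bigcup_{\nu\in s_\zeta}F_\nu$, we have $\alpha\in W_i(s_\zeta)$. Use $s_\zeta\in Q$.
* Let $e\subseteq W_i(s_\eta)$. Then $\rho_i^s(e)=\rho_i^{s_\eta}(e)<N(e)$. If $\alpha\in W_i(s_\eta)$, use $s_\eta\in Q$. Otherwise $\alpha\in W_i(t_\zeta)$. Then $\beta>\alpha$ is not in $\bigcup_{\nu\in s_*}F_\nu$, nor is $b$, so $e\subseteq W_i(t_\eta)$, and (g2) gives $r_e(\alpha)\ne\rho_i^{t_\eta}(e)=\rho_i^s(e)$.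
* Otherwise $\beta\in W_i(t_\zeta)$ and $b\in W_i(t_\eta)$, so $e$ is cross and $\rho_i^s(e)=\varphi_{\iota_i}(\beta)$. By (g3) with $\iota_i\in\Lambda$, $\varphi_{\iota_i}(\beta)<N(e)$. Since $\alpha<\beta\in J_\zeta$, we have $\alpha\in\bigcup_{\nu\in s_*}F_\nu\cup J_\zeta\subseteq R\cup J_\zeta$, so $r_e(\alpha)\ne\varphi_{\iota_i}(\beta)$ by (g3). $\square$

**Step 3: $Q$ is ccc.** Given $s_\zeta\in Q$ ($\zeta<\omega_1$), apply Claim A with $K_\zeta=\emptyset$ and $k'=0$. Here (h1) holds by Claim B, and (h2), (h3) are vacuous. So two of the $s_\zeta$ are compatible.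

**Step 4: $Q'$, the antichain and the record.** This step kills $P$. By (ccc2) applied to the conditions $\{\nu\}$, some $q_0\in Q$ forces that uncountably many $\{\nu\}$ are in the generic filter. Let $Q'=\{q\in Q:q\le q_0\}$, a ccc poset of size $\le\aleph_1$, and let $H$ be the union of the generic filter, an uncountable set. Any finite $s\subseteq H$ is contained in a member of the generic filter, so $s\in Q$. By (q1) and (3), $\{p_\nu:\nu\in H\}$ is an uncountable antichain of $P$. The $\theta$-record is $H_\theta=H$, $k_\theta=k$, $F_\nu^\theta=F_\nu$, $\sigma_\nu^\theta=\sigma_\nu$ ($\nu\in H$). For finite $s\subseteq H$ we have $W_i(s)\subseteq W_i^\theta$, and $\rho_i^\theta$ extends $\rho_i^s$, since both use the color $\varphi_{\omega\theta+i}(\min e)$ on cross edges.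

**Step 5: $Q'$ forces $B_{\theta+1}$.** Let $w\subseteq\theta$ be finite and $\gamma$ as in Claim B for $w$. For $\nu<\gamma$ we have $F_\nu\subseteq\delta_{\nu+1}\subseteq\delta_\gamma$. So every edge of $\mathfrak h_\theta^{\ge\delta_\gamma}$ belongs to some $\mathfrak g(\sigma_\nu)$ with $\nu\ge\gamma$. As $\delta_\gamma>\gamma$, also $\mathfrak h_\tau^{\ge\delta_\gamma}\subseteq\mathfrak h_\tau^{\ge\gamma}$ for $\tau\in w$. By Claim B the graphs $\mathfrak h_\tau^{\ge\delta_\gamma}$ ($\tau\in w\cup\{\theta\}$) are pairwise disjoint with acyclic union. This covers all finite subsets of $\theta+1$.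

**Step 6: $Q'$ forces $\Psi_{\theta+1}$.** This step reduces a counterexample in the extension to Claim A in $V'$. Suppose that some $q\in Q'$ and $k',\Lambda',R'$ are such that $q$ forces $\dot{\mathcal B}$ to be a $(\theta+1)$-admissible family with $k'$ targets and no $(\Lambda',R')$-good pair. By (ccc1) for $Q'$, for each finite $w\subseteq\theta$ there is $\gamma(w)<\omega_1$ such that $q$ forces that $\gamma(w)$ works for $w\cup\{\theta\}$. Recursively choose $s_\zeta\le q$ in $Q'$ and $(K_\zeta,\pi_\zeta)$ such that $s_\zeta$ forces $(K_\zeta,\pi_\zeta)\in\dot{\mathcal B}$, $K_\zeta\cap\zeta=\emptyset$, and $K_\zeta$ is above all earlier $K$'s.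

We verify the hypotheses of Claim A for $w$ with $\gamma=\gamma(w)$. Let $\zeta\ge\gamma$. Then $K_\zeta\cap\gamma=\emptyset$, so $s_\zeta$ forces $\mathrm{Adm}(w\cup\{\theta\},\gamma)$ for $(K_\zeta,\pi_\zeta)$. Also $s_\zeta$ forces $s_\zeta\subseteq H$. For $\nu\in s_\zeta$ with $\nu\ge\gamma$ we have $F_\nu\cap\gamma=\emptyset$, so $\mathfrak g(\sigma_\nu)\subseteq\mathfrak h_\theta^{\ge\gamma}$ is forced. The $\mathfrak g(\sigma_\nu)$ are pairwise disjoint, so (a1) gives (h1). (a2) for $\tau\in w$ gives (h2), and (a2) for $\tau=\theta$ gives (h3), since $W_i(s_\zeta)\subseteq W_i^\theta$ and $\rho_i^\theta$ extends $\rho_i^{s_\zeta}$. These are statements about objects of $V'$, so being forced by $s_\zeta$ they are true; the same holds for "$\pi_\zeta$ is a system".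

By Claim A there are $\zeta\ne\eta$ with $s_\zeta\cup s_\eta\in Q$, hence in $Q'$ and below $q$, such that $K_\zeta<K_\eta$ and $(K_\zeta,\pi_\zeta)$ is $(\Lambda',R')$-good to $(K_\eta,\pi_\eta)$. So $s_\zeta\cup s_\eta$ forces a $(\Lambda',R')$-good pair in $\dot{\mathcal B}$, a contradiction. This proves Lemma 7. $\square$

## 9. The iteration of length $\omega_2$ and the proof of Theorem 1

**Step 1: bookkeeping and definition.** This step sets up the iteration so that every relevant poset is considered. Over $V_1$, where GCH holds, we perform an FS iteration $\langle P_\theta,\dot Q_\theta:\theta<\omega_2\rangle$ of ccc posets whose underlying sets are forced to be subsets of $\omega_1$, with records $\mathfrak r_\theta\in V_1^{P_{\theta+1}}$. For $\theta<\omega_2$ the poset $P_\theta$ is ccc, and the conditions all of whose nontrivial coordinates are checked ordinals form a dense subset of size $\le\aleph_1$. So by GCH there are, up to equivalence, at most $\aleph_2$ nice $P_\theta$-names for partial orders on subsets of $\omega_1$; enumerate them as $\dot P_{\theta,\eta}$ ($\eta<\omega_2$). Fix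 $\pi:\omega_2\to\omega_2\times\omega_2$ taking every value cofinally often such that $\pi(\theta)=(\theta_0,\eta_0)$ implies $\theta_0\le\theta$. At stage $\theta$ consider the poset $P$ named by $\dot P_{\pi(\theta)}$. In $V_1^{P_\theta}$:

* if $P$ is not ccc, $\dot Q_\theta$ is trivial and $\mathfrak r_\theta$ is empty;
* if $P$ is ccc and every condition of $P$ forces $\Psi_\theta$, let $\dot Q_\theta=P$, with $\mathfrak r_\theta$ empty;
* if $P$ is ccc and some condition of $P$ forces $\neg\Psi_\theta$, let $\dot Q_\theta$ be (a copy on a subset of $\omega_1$ of) $Q'$, and let $\mathfrak r_\theta$ be as in Lemma 7.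

Names for $\dot Q_\theta$ and $\mathfrak r_\theta$ exist by mixing over the three cases.

**Step 2: the induction.** This step shows, together with the definition, that $P_\theta$ forces $\Psi_\theta$ and $B_\theta$ for all $\theta<\omega_2$. The case $\theta=0$ is Lemma 5, and limits are Lemma 6. At a successor $\theta+1$, Lemma 7 applies in the third case. In the first two cases the record is empty, so $\Psi_{\theta+1}$ is $\Psi_\theta$ computed in the extension, which holds by the case distinction and the induction hypothesis; and $B_{\theta+1}$ is $B_\theta$, which is absolute.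

**Step 3: the final model.** This step computes the continuum and locates the subsets of $\omega_1$. Let $V_2=V_1^{P_{\omega_2}}$. $P_{\omega_2}$ is ccc with a dense subset of size $\le\aleph_2$, so in $V_2$ we have $2^{\aleph_0}\le\aleph_2$, because $\aleph_2^{\aleph_0}=\aleph_2$ in $V_1$. Equality follows from $\mathrm{MA}_{\omega_1}$, which implies $2^{\aleph_0}>\aleph_1$. As $P_{\omega_2}$ is ccc with finite supports and $\omega_2$ is regular, every subset of $\omega_1$ or of $\omega_1\times\omega_1$ in $V_2$ is in some $V_1^{P_\theta}$, $\theta<\omega_2$.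

**Step 4: $\mathrm{MA}_{\omega_1}$ holds in $V_2$.** It suffices to consider ccc posets $P$ whose underlying set is a subset of $\omega_1$, and $\aleph_1$ dense sets. (Standard reduction: given a ccc poset and $\aleph_1$ dense sets, close off a nonempty subset to a subposet of size $\le\aleph_1$ that contains common extensions of any two of its elements that have one, and below each of its elements an element of each dense set. The subposet is ccc, and a filter on it meeting the traces of the dense sets generates a filter on the whole poset.) $P$ and the dense sets lie in some $V_1^{P_{\theta'}}$, and $P$ is considered at some stage $\theta\ge\theta'$. $P$ is ccc in $V_1^{P_\theta}$, since it is ccc in $V_2$. If the third case applied, $P$ would have an uncountable antichain in $V_1^{P_{\theta+1}}\subseteq V_2$, a contradiction. So we forced with $P$ at stage $\theta$, which gives a filter meeting the dense sets.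

**Step 5: the graph in $V_2$.** An uncountable independent set of $G$ in $V_2$ would lie in some $V_1^{P_\theta}$, $\theta<\omega_2$, where $\Psi_\theta$ and $B_\theta$ hold. This contradicts Lemma 4. By Lemma 1, no $A_e$ contains a clique of type $\omega^2$, and $G$ has no clique of type $\omega^2+2$. With $K_1=G$ and $K_0=[\omega_1]^2\setminus G$ we get $\omega_1\not\to(\omega_1,\omega^2+2)^2$ in $V_2$. This proves Theorem 1, and with it that, if ZFC is consistent, $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ does not prove $\omega_1\to(\omega_1,\alpha)^2$ for any $\alpha$ with $\omega^2+2\le\alpha<\omega_1$. $\square$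

## 10. Cliques of type $\omega^2$ from $\mathrm{MA}_{\omega_1}$: the proof of Theorem 2

Assume $\mathrm{MA}_{\omega_1}$, and let $G\subseteq[\omega_1]^2$ have no uncountable independent set. We find a clique of type $\omega^2$; subsets then give all $\alpha\le\omega^2$. We use that $\mathrm{MA}_{\omega_1}$ implies $\mathfrak p>\omega_1$: if $\mathcal S$ is a family of at most $\omega_1$ subsets of a countable set, all of whose finite intersections are infinite, then there is an infinite set almost contained in (that is, contained up to finitely many points in) every member of $\mathcal S$.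

The plan is to find a clique $C$ of type $\omega$ and an uncountable set $Y$ above it that is completely joined to $C$, and to repeat this inside $Y$. To find $C$ we apply $\mathrm{MA}_{\omega_1}$ to the poset of finite independent sets. It fails to be ccc, and an uncountable antichain gives finite sets $E_\nu$, any two of which are joined by some edge. The position of that edge in $E_\nu$ and $E_\mu$ is one of finitely many colors, and the task is to make it constant on an infinite set of $\nu$ that is at the same time a clique at that position. The color is not known in advance, so we need a countable set of indices that has cliques ready for every color.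

**Definition 8.** Let $\Gamma_0,\dots,\Gamma_{n-1}$ ($n\ge1$) be graphs on $\omega_1$ without uncountable independent sets. By recursion on $n$ we define countable *$n$-structures* $D$ for $(\Gamma_0,\dots,\Gamma_{n-1})$ and see that every uncountable $A\subseteq\omega_1$ contains one. For $n=1$, $D$ is a countably infinite $\Gamma_0$-clique; it exists in $A$ by Lemma 2(b). For $n+1$ and graphs $\Gamma_0,\dots,\Gamma_n$, build a countable tree $\mathcal T$ of finite sequences, uncountable sets $A_t\subseteq A$ and pairwise disjoint $D_t\subseteq A_t$ ($t\in\mathcal T$) such that $D_t$ is an $n$-structure for $(\Gamma_1,\dots,\Gamma_n)$, $A_\emptyset=A$, the immediate successors of $t$ are $t^\frown\xi$ ($\xi\in D_t$), and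
$$A_{t^\frown\xi}=\{\zeta\in A_t:\{\xi,\zeta\}\in\Gamma_0\}\ \text{ is uncountable}.$$
Then $D=\bigcup_{t\in\mathcal T}D_t$ is an $(n+1)$-structure.

The construction is possible. By Lemma 2(a), only countably many $\xi\in A_t$ have countably many $\Gamma_0$-neighbors in $A_t$. Treat the nodes in an order of type $\omega$ in which each node comes after its predecessors (every $D_t$ is countably infinite, so we may index the nodes by finite sequences of natural numbers in advance). When $t$ is treated, choose $D_t$ inside the uncountable set obtained from $A_t$ by removing these countably many $\xi$ and the countably many points used before.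

For a branch $(\xi_0,\xi_1,\dots)$ of $\mathcal T$, each $\xi_l$ lies in $A_{(\xi_0,\dots,\xi_{l-1})}$ and is therefore $\Gamma_0$-adjacent to $\xi_0,\dots,\xi_{l-1}$. So the $\xi_l$ are distinct and $\{\xi_l:l<\omega\}$ is a $\Gamma_0$-clique. For example, in a $2$-structure every branch is an infinite $\Gamma_0$-clique, and the set of points offered at each node is an infinite $\Gamma_1$-clique.

**Lemma 8.** Let $D$ be an $n$-structure for $(\Gamma_0,\dots,\Gamma_{n-1})$, $K\supseteq n$ finite, and $f_\mu:D\to K$ ($\mu<\omega_1$). There is a nonprincipal ultrafilter $U$ on $D$ such that: if $i<n$, $M\subseteq\omega_1$ is uncountable and $f_\mu^{-1}(i)\in U$ for $\mu\in M$, then there are an infinite $\Gamma_i$-clique $C\subseteq D$ and an uncountable $M'\subseteq M$ with $f_\mu(\xi)=i$ for all $\xi\in C$, $\mu\in M'$.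

*Proof.* Induction on $n$.

**Step 1: $n=1$.** Let $U$ be any nonprincipal ultrafilter on $D$. By $\mathfrak p>\omega_1$ there is an infinite $C_0\subseteq D$ almost contained in all $f_\mu^{-1}(0)$, $\mu\in M$. There are countably many finite subsets of $C_0$, so for a fixed finite $F$ and uncountably many $\mu\in M$ we have $C:=C_0\setminus F\subseteq f_\mu^{-1}(0)$. As a subset of $D$, $C$ is a $\Gamma_0$-clique.

**Step 2: from $n$ to $n+1$, the poset.** This step defines a poset for choosing a branch of $\mathcal T$ that is generic for given ultrafilters. Choose nonprincipal ultrafilters $U_t$ on $D_t$ by the inductive hypothesis for the restrictions of the $f_\mu$ to $D_t$ and the graphs $\Gamma_1,\dots,\Gamma_n$, with colors $1,\dots,n$ in place of $0,\dots,n-1$. Let $\mathbb L$ be the poset of pairs $(t,T)$, where $T\subseteq\mathcal T$ is a subtree containing $t$, all of whose elements are comparable with $t$, such that $\{\xi\in D_{t'}:t'^\frown\xi\in T\}\in U_{t'}$ for all $t'\in T$ with $t'\supseteq t$; put $(t_1,T_1)\le(t,T)$ if $T_1\subseteq T$. Then $t_1\supseteq t$. To see this, note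 that $t_1\in T$ is comparable with $t$, and $t_1\subsetneq t$ is impossible since $t_1$ has infinitely many immediate successors in $T_1$ but only one in $T$. Finitely many conditions with the same stem $t$ have a common extension, obtained by intersecting the trees. There are countably many stems, so $\mathbb L$ is $\sigma$-centered, hence ccc.

**Step 3: the branch.** This step makes the branch avoid every color that is small at all nodes. Consider a pair $(\mu,i)$, $1\le i\le n$, such that $f_\mu^{-1}(i)\cap D_t\notin U_t$ for all $t\in\mathcal T$. The set of $(t,T)$ such that $f_\mu(\xi)\ne i$ whenever $t\subseteq t'$ and $t'^\frown\xi\in T$ is dense: from a given $T$ remove all successors $t'^\frown\xi$ with $t'\supseteq t$, $f_\mu(\xi)=i$, and everything above them. These are at most $\aleph_1$ dense sets. For each $l$, the set of conditions whose stem has length $\ge l$ is dense as well. By $\mathrm{MA}_{\omega_1}$ there is a filter meeting all these sets. The stems of its members are pairwise comparable, and their union is a branch $g=(\xi_0,\xi_1,\dots)$ of $\mathcal T$. All initial segments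 of $g$ are in $T$ for every $(t,T)$ in the filter, because for every $l$ there is a member of the filter below $(t,T)$ with stem of length $\ge l$. So for $(\mu,i)$ as above, $f_\mu(\xi_l)=i$ for only finitely many $l$.

**Step 4: the ultrafilter.** This step defines $U$ and verifies its property. Let $\mathcal V$ be a nonprincipal ultrafilter on $\omega$ and $U=\{Y\subseteq D:\{l:\xi_l\in Y\}\in\mathcal V\}$. Since the $\xi_l$ are distinct, $U$ is a nonprincipal ultrafilter on $D$. For $i=0$ argue as in Step 1 inside the $\Gamma_0$-clique $\{\xi_l:l<\omega\}\in U$. For $1\le i\le n$ and $\mu\in M$, $f_\mu(\xi_l)=i$ for infinitely many $l$, so by Step 3 there is $t=t_\mu$ with $f_\mu^{-1}(i)\cap D_t\in U_t$. Fix $t$ with $t_\mu=t$ for uncountably many $\mu\in M$, and use the property of $U_t$. $\square$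

**Lemma 9.** For every uncountable $X\subseteq\omega_1$ there are a clique $C\subseteq X$ of type $\omega$ and an uncountable $Y\subseteq X$ above $C$ with all pairs $\{c,y\}$ ($c\in C$, $y\in Y$) in $G$.

*Proof.* **Step 1: finite sets that are pairwise joined.** This step extracts them from the failure of ccc. The poset of finite $G$-independent subsets of $X$, ordered by reverse inclusion, is not ccc. Otherwise, by (ccc2) applied to the singletons, below some condition the sets $\{s:s\not\subseteq\xi\}$ ($\xi<\omega_1$) are dense, and $\mathrm{MA}_{\omega_1}$ gives a filter whose union is an uncountable independent set. Take an uncountable antichain, apply the $\Delta$-system lemma, fix the size, and remove the root. Two members of the antichain are independent sets whose union is not, so an edge joins their parts outside the root. Thus for some $n\ge1$ we get pairwise disjoint $n$-sets $E_\nu=\{E_\nu(0)<\dots<E_\nu(n-1)\}\subseteq X$ ($\nu<\omega_1$) such that for $\nu\ne\mu$ some edge of $G$ joins $E_\nu$ to $E_\mu$.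

**Step 2: graphs on the indices.** This step sets up Lemma 8. For $(i,j)\in n\times n$ let
$$\Gamma_{(i,j)}=\{\{\nu,\nu'\}:\{E_\nu(i),E_{\nu'}(i)\}\in G\}.$$
The definition does not depend on $j$; the index $j$ only serves to match the colors below. These graphs have no uncountable independent set, since the $E_\nu(i)$ ($\nu<\omega_1$) are distinct. Let $D$ be an $n^2$-structure for them, with respect to an enumeration of $n\times n$. For $\mu>\sup D$ and $\nu\in D$ let $f_\mu(\nu)$ be some $(i,j)$ with $\{E_\nu(i),E_\mu(j)\}\in G$.

**Step 3: fixing the color.** Let $U$ be as in Lemma 8 for $K=n\times n$ and these $f_\mu$ (reindexed by $\omega_1$). For each $\mu$ some color class $f_\mu^{-1}((i,j))$ is in $U$, so some $(i,j)$ satisfies $f_\mu^{-1}((i,j))\in U$ for uncountably many $\mu$. So there are an infinite $\Gamma_{(i,j)}$-clique $C_0\subseteq D$ and an uncountable $M'$ with $\{E_\nu(i),E_\mu(j)\}\in G$ for $\nu\in C_0$, $\mu\in M'$. The infinite set $\{E_\nu(i):\nu\in C_0\}$ is a $G$-clique; let $C$ be a subset of it of type $\omega$, and let $Y=\{E_\mu(j):\mu\in M'\}\setminus(\sup C+1)$. $\square$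

*Proof of Theorem 2.* Starting with $Y_{-1}=\omega_1$, use Lemma 9 to choose, for $m<\omega$, cliques $C_m\subseteq Y_{m-1}$ of type $\omega$ and uncountable $Y_m\subseteq Y_{m-1}$ above $C_m$ with $\{c,y\}\in G$ for $c\in C_m$, $y\in Y_m$. For $m<m'$ we have $C_{m'}\subseteq Y_{m'-1}\subseteq Y_m$, so $C_{m'}$ lies above $C_m$ and is completely joined to it. Hence $\bigcup_mC_m$ is a clique of type $\omega^2$. $\square$
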